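\title{The symmetric algebra and the Rees algebra of a polymatroidal ideal}


\begin{abstract}
Let $I\subset K[x_1,\dots,x_n]$ be a polymatroidal ideal and let $\psi\colon S(I)\to\mathcal R(I)$ be the canonical surjection from its symmetric algebra onto its Rees algebra. We prove the conjecture that $\operatorname{Ker}(\psi)=\sum_{i=1}^n(0:_{S(I)}x_i)$. We also show that any one variable can be omitted from this sum, that $\operatorname{Ker}(\psi)$ is the annihilator of $x_1\cdots x_n$, and that every binomial of the fiber ideal is killed in $S(I)$ by a squarefree monomial of degree at most $\lfloor n/2\rfloor$, and we determine exactly which binomials a given variable kills. The proof translates the linear relations of $I$ into exchange moves on packings of matroid bases that leave exactly one element uncovered, and it rests on a connectivity theorem for such packings.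
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field, $S=K[x_1,\dots,x_n]$ and $[n]=\{1,\dots,n\}$. Let $I\subset S$ be a monomial ideal whose set $G(I)$ of minimal monomial generators consists of monomials of one degree $d$. Take a variable $y_u$ for each $u\in G(I)$ and put
\[
R=K[y_u : u\in G(I)],\qquad T=S[y_u : u\in G(I)],
\]
where $T$ is bigraded by $\deg x_i=(1,0)$ and $\deg y_u=(0,1)$. The \emph{Rees algebra} of $I$ is $\mathcal R(I)=\bigoplus_{k\ge0}I^kt^k\subset S[t]$. It is the image of the $S$-algebra map $\varphi\colon T\to S[t]$, $y_u\mapsto ut$, and we put $P=\operatorname{Ker}(\varphi)$. Let $L\subset P$ be the ideal generated by the linear relations $\sum_u g_uy_u$ with $g_u\in S$ and $\sum_u g_uu=0$. The \emph{symmetric algebra} of $I$ is $S(I)=T/L$, and $\varphi$ induces a surjection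
\[
\psi\colon S(I)\to\mathcal R(I),\qquad \operatorname{Ker}(\psi)=P/L .
\]
Thus $\operatorname{Ker}(\psi)$ records the relations among products of generators of $I$ that are not consequences of the linear relations. The relations with coefficients in $K$ form the \emph{fiber ideal} $J=P\cap R$; for $d\ge1$ it is the kernel of the $K$-algebra map $R\to S$, $y_u\mapsto u$. For $a\in S(I)$ we write $(0:_{S(I)}a)=\{g\in S(I):ga=0\}$; for a monomial $\mu\in S$ this is $(L:\mu)/L$.

Every element of $\operatorname{Ker}(\psi)$ is killed by some monomial of $S$. Indeed, fix $v\in G(I)$. Then $vy_u-uy_v\in L$ for all $u\in G(I)$. If $g\in P$ is homogeneous of degree $k$ in the $y_u$ and $\varphi(g)=\bar g\,t^k$, then $v^kg\equiv\bar g\,y_v^k=0$ modulo $L$, and $P$ is spanned by such $g$. The monomial $v^k$ has degree $dk$, which grows with the degree of the relation. One may ask for ideals whose linear relations are so abundant that a single variable suffices, at least for a set of generators of $\operatorname{Ker}(\psi)$.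

The ideal $I$ is \emph{polymatroidal} if $G(I)$ has the following exchange property: whenever $u,v\in G(I)$ and $\deg_{x_i}u>\deg_{x_i}v$ for some $i$, there is an index $j$ with $\deg_{x_j}u<\deg_{x_j}v$ and $x_ju/x_i\in G(I)$. Each such exchange produces the relation $x_jy_u-x_iy_{x_ju/x_i}\in L$, which is linear in the $x$-variables as well, so polymatroidal ideals are natural candidates. It is known that every polymatroidal ideal is of \emph{fiber type}, that is,
\begin{equation}\label{eq:fibertype}
P=L+JT .
\end{equation}
This is the only result about polymatroidal ideals that we use without proof. The conjecture posed in \cite{fibertype} is that for a polymatroidal ideal the annihilators of the variables generate $\operatorname{Ker}(\psi)$; equivalently, that $J$ is generated by the elements of $R$ which some variable multiplies into $L$. We prove it in both forms.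

\begin{theorem}\label{thm:main}
Let $I\subset S$ be a polymatroidal ideal. Then
\[
\operatorname{Ker}(\psi)=\sum_{i=1}^n\bigl(0:_{S(I)}x_i\bigr),
\]
and $J$ is the ideal of $R$ generated by $\{g\in R: x_ig\in L\text{ for some }i\}$.
\end{theorem}

For a $k$-tuple $U=(u_1,\dots,u_k)$ of elements of $G(I)$ put $y_U=y_{u_1}\cdots y_{u_k}$. The proof of Theorem~\ref{thm:main} gives more.

\begin{theorem}\label{thm:strong}
Let $I\subset S$ be polymatroidal and $n\ge2$.
\begin{enumerate}
\item[(1)] For every $i_0\in[n]$ we have $\operatorname{Ker}(\psi)=\sum_{i\ne i_0}(0:_{S(I)}x_i)$. In general no further variable can be omitted: for every $n\ge2$ there are a polymatroidal ideal $I$ and indices $i_0\ne i_1$ with $\sum_{i\ne i_0,i_1}(0:_{S(I)}x_i)\subsetneq\operatorname{Ker}(\psi)$.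
\item[(2)] $P=L:(x_1\cdots x_n)=L:(x_1\cdots x_n/x_{i_0})$ for each $i_0\in[n]$. In particular, $\operatorname{Ker}(\psi)=(0:_{S(I)}x_1\cdots x_n)$.
\item[(3)] Every binomial $y_U-y_V\in J$ satisfies $\mu\,(y_U-y_V)\in L$ for some squarefree monomial $\mu\in S$ with $\deg\mu\le\lfloor n/2\rfloor$. The bound $\lfloor n/2\rfloor$ is sharp for every $n\ge2$.
\end{enumerate}
\end{theorem}

An individual binomial of $J$ need not be killed by any single variable (Example~\ref{ex:blocks}). The third theorem says exactly when it is.

\begin{theorem}\label{thm:criterion}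
Let $I\subset S$ be polymatroidal, $k\ge2$, and let $U=(u_l)$ and $V=(v_l)$ be $k$-tuples in $G(I)$ with $\prod_lu_l=\prod_lv_l=:w$. For $A\subset[n]$ put
\[
w(A)=\sum_{j\in A}\deg_{x_j}w,\qquad \rho(A)=\max_{u\in G(I)}\sum_{j\in A}\deg_{x_j}u .
\]
Fix $i\in[n]$. Among the sets $A\subset[n]$ with $w(A)=k\rho(A)$ and $\rho(A\cup\{i\})=\rho(A)$ there is a smallest one, $Z$. Moreover, $x_i(y_U-y_V)\in L$ if and only if $V$ can be reordered so that for all $l$ the monomials $u_l$ and $v_l$ have the same exponents at all variables $x_q$ with $q\notin Z$.
\end{theorem}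

The method is as follows. Two monomials $x_iy_U$ and $x_iy_V$ are congruent modulo $L$ exactly when one can pass from one to the other by repeatedly trading the single $x$-variable against a variable of one of the $k$ generators (Section~\ref{sec:moves}). After replacing each variable by many copies, the generators become the bases of a matroid, and $x_iy_U$ becomes a packing of $k$ disjoint bases in a set with one element left over (Section~\ref{sec:matroid}). Section~\ref{sec:critical} proves the combinatorial core, Theorem~\ref{thm:connected}: if a rank inequality rules out the obvious obstruction, then any two such packings are connected by exchanges. When the obstruction is present, it cuts the ground set into layers on each of which Theorem~\ref{thm:connected} applies (Section~\ref{sec:layers}). Theorems~\ref{thm:main} and~\ref{thm:strong} follow in Section~\ref{sec:proofs}, and Theorem~\ref{thm:criterion} in Section~\ref{sec:criterion}. About $J$ we use only that it is spanned by binomials; in particular, the proof does not use White's conjecture.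

If $I=0$ or $d=0$, then $\varphi$ is injective, so $P=L=J=0$, there is at most one $k$-tuple in $G(I)$, and all statements about $I$ are trivial. From now on $I\ne0$ and $d\ge1$.

\section{Linear relations as moves}\label{sec:moves}

We first reduce everything to monomials. For $k\ge1$ let $\Gamma_k$ be the graph whose vertices are the monomials of $T$ of bidegree $(1,k)$ and whose edges join $x_py_um$ and $x_qy_{u'}m$ whenever $p\ne q$, $u,u'\in G(I)$, $x_pu=x_qu'$, and $m$ is a monomial of degree $k-1$ in $R$. In a vertex $x_py_U$ we call $x_p$ the \emph{free variable}. Along an edge the free variable enters one of the generators and expels another variable, which becomes free.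

\begin{lemma}\label{lem:algebra}
Let $I$ be a nonzero monomial ideal generated in degree $d\ge1$.
\begin{enumerate}
\item[(a)] $L:\mu\subset P$ for every monomial $\mu\in S$.
\item[(b)] $J$ is spanned over $K$ by the binomials $y_U-y_V$, where $U$ and $V$ are tuples in $G(I)$ of the same length with the same product.
\item[(c)] $L$ is generated by the binomials $my_u-m'y_{u'}$, where $u,u'\in G(I)$ and $m,m'\in S$ are monomials with $mu=m'u'$. In particular $L$ is bihomogeneous.
\item[(d)] Two monomials of bidegree $(1,k)$ are congruent modulo $L$ if and only if they lie in the same connected component of $\Gamma_k$.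
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\mu g\in L\subset P$, then $\mu\varphi(g)=0$ in the domain $S[t]$, so $g\in P$.

(b), (c) The map $\varphi$ sends monomials to monomials. Given $g\in P$, group its terms according to the image of their monomials. The coefficients in each group sum to $0$, so $g$ is a $K$-linear combination of differences of monomials that occur in $g$ and have the same image. For $g\in J$ this is (b). For $g=\sum_ug_uy_u$ a generator of $L$ it is (c). Since $\deg u=\deg u'=d$, the equation $mu=m'u'$ forces $\deg m=\deg m'$, so $my_u-m'y_{u'}$ has bidegree $(\deg m,1)$.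

(d) A generator in (c) with $\deg m=0$ is zero, and one with $\deg m\ge2$ does not contribute to bidegree $(1,k)$. A generator $x_py_u-x_qy_{u'}$ with $p=q$ is zero. Hence $L_{(1,k)}$ is spanned by the differences of adjacent vertices of $\Gamma_k$. This gives the ``if'' part. For the converse, let $\mathcal C$ be a component of $\Gamma_k$. The linear form on $T_{(1,k)}$ that sums the coefficients of the monomials in $\mathcal C$ vanishes on $L_{(1,k)}$, and it does not vanish on the difference of a monomial in $\mathcal C$ and a monomial outside $\mathcal C$.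
\end{proof}

In the following examples the generator with exponent vector $\alpha$ has the variable $y_\alpha$.

\begin{example}\label{ex:square}
Let $I=(x_1,x_2)^2$ and $g=y_{20}y_{02}-y_{11}^2\in J$. In $\Gamma_2$ there is the path
\[
x_1\,y_{20}y_{02}\ \to\ x_2\,y_{20}y_{11}\ \to\ x_1\,y_{11}y_{11},
\]
because $x_1\cdot x_2^2=x_2\cdot x_1x_2$ and $x_2\cdot x_1^2=x_1\cdot x_1x_2$. So $x_1g\in L$, and $x_2g\in L$ by symmetry. The free variable acts as a catalyst: it performs in two steps an exchange between the two generators and comes out again unchanged.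
\end{example}

\begin{example}\label{ex:blocks}
Let $I=(x_1,x_2)^2(x_3,x_4)^2$, whose generators are the monomials of degree $2$ in $x_1,x_2$ and of degree $2$ in $x_3,x_4$, and let $g=y_{2020}y_{0202}-y_{1111}^2\in J$. If $x_pu=x_qu'$ with $u,u'\in G(I)$, then comparing degrees in $x_1,x_2$ shows that $x_p$ and $x_q$ belong to the same pair. Starting from $x_1y_{2020}y_{0202}$, the free variable therefore stays in $\{x_1,x_2\}$, and the exponents of $x_3,x_4$ in the two generators remain $(2,0)$ and $(0,2)$. So $x_1y_{1111}^2$ is never reached, and $x_1g\notin L$. By symmetry no variable kills $g$. However,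
\[
g=\bigl(y_{2020}y_{0202}-y_{1120}y_{1102}\bigr)+\bigl(y_{1120}y_{1102}-y_{1111}^2\bigr),
\]
and the path of Example~\ref{ex:square}, run in the first pair and in the second pair of variables, shows that $x_1$ kills the first summand and $x_3$ kills the second. This explains the sum in Theorem~\ref{thm:main}: the free variable can be trapped in a set of variables, and each such set needs a catalyst of its own.
\end{example}

\begin{example}\label{ex:nonpoly}
Generation in one degree is not enough. Let $I=(x_1^4,x_1^2x_2^2,x_2^4)$. No two distinct generators satisfy $x_pu=x_qu'$, so $\Gamma_2$ has no edges and $L_{(1,2)}=0$. Hence the bihomogeneous ideal $\sum_i(L:x_i)$ is zero in bidegree $(0,2)$, while $y_{40}y_{04}-y_{22}^2$ is a nonzero element of $J$.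
\end{example}

\section{Generators as bases of a matroid}\label{sec:matroid}

\subsection{Matroids}
For a set $X$ and an element $e$ we write $X+e=X\cup\{e\}$ and $X-e=X\setminus\{e\}$. A \emph{matroid} $M$ on a finite set $E$ is given by a nonempty family of subsets of $E$, the \emph{bases}, such that for all bases $B,B'$ and every $b\in B\setminus B'$ there is $b'\in B'\setminus B$ for which $B-b+b'$ is a basis. Subsets of bases are \emph{independent}. The \emph{rank} of $X\subset E$ is $r(X)=\max_B|B\cap X|$, the maximum taken over all bases, and the \emph{closure} of $X$ is $\operatorname{cl}(X)=\{e\in E:r(X+e)=r(X)\}$. We say that $X$ \emph{spans} the elements and subsets of $\operatorname{cl}(X)$. An element $e$ is a \emph{loop} if $r(\{e\})=0$ and a \emph{coloop} if $r(E-e)=r(E)-1$. We use the following textbook facts.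
\begin{enumerate}
\item[(M1)] All bases have $r(E)$ elements. The rank function satisfies $r(X)\le r(X+e)\le r(X)+1$ and is submodular: $r(X)+r(Y)\ge r(X\cup Y)+r(X\cap Y)$.
\item[(M2)] The closure is monotone, and $r(\operatorname{cl}(X))=r(X)$. If $Q\subset\operatorname{cl}(X)$ is independent and $|Q|=r(X)$, then $\operatorname{cl}(Q)=\operatorname{cl}(X)$.
\item[(M3)] Let $B$ be a basis, $a\notin B$, and let $C(a,B)$ be the set of $b\in B$ for which $B-b+a$ is a basis. A subset $Q\subset B$ spans $a$ if and only if $C(a,B)\subset Q$. (The set $C(a,B)+a$ is the fundamental circuit of $a$ with respect to $B$.) In particular, $C(a,B)=\emptyset$ if and only if $a$ is a loop.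
\item[(M4)] For $X\subset E$, the \emph{restriction} $M|X$ is the matroid on $X$ with rank function $Y\mapsto r(Y)$; its bases are the independent subsets of $X$ with $r(X)$ elements. The \emph{contraction} $M/X$ is the matroid on $E\setminus X$ with rank function $Y\mapsto r(X\cup Y)-r(X)$. If $Q$ is a basis of $M|X$ and $Y\subset E\setminus X$, then $Y$ is a basis of $M/X$ if and only if $Q\cup Y$ is a basis of $M$.
\end{enumerate}

\subsection{The matroid of a polymatroidal ideal}\label{sub:setup}
If all generators of $I$ are squarefree, the exchange property is the basis exchange axiom for their supports. In general we remove the exponents by taking enough copies of each variable. The notation introduced now is kept in Sections~\ref{sec:layers}--\ref{sec:criterion}.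

Let $I$ be polymatroidal, $k\ge2$, and let $U=(u_l)$, $V=(v_l)$ be $k$-tuples in $G(I)$ with the same product $w$. Put $w_j=\deg_{x_j}w$, and fix an integer $N\ge1+\max_jw_j$ that is at least every exponent of every element of $G(I)$. Let
\[
\Omega=[n]\times[N],\qquad \Omega_j=\{j\}\times[N],
\]
and call $\Omega_j$ the $j$-th \emph{fiber}. For $B\subset\Omega$ put $u(B)=\prod_jx_j^{|B\cap\Omega_j|}$. By the choice of $N$, every element of $G(I)$ has the form $u(B)$.

\begin{lemma}\label{lem:matroid}
The sets $B\subset\Omega$ with $u(B)\in G(I)$ are the bases of a matroid $M$ of rank $d$ on $\Omega$. If $e,e'$ lie in the same fiber and $X\subset\Omega\setminus\{e,e'\}$, then $r(X+e)=r(X+e')$; in particular $X$ spans $e$ if and only if it spans $e'$.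
\end{lemma}

\begin{proof}
Let $u(B),u(B')\in G(I)$ and $b\in B\setminus B'$, say $b\in\Omega_i$. Suppose first that $|B\cap\Omega_i|>|B'\cap\Omega_i|$. The exchange property gives $j$ with $|B\cap\Omega_j|<|B'\cap\Omega_j|$ and $x_ju(B)/x_i\in G(I)$. There is $b'\in(B'\setminus B)\cap\Omega_j$, and $u(B-b+b')=x_ju(B)/x_i$. Suppose next that $|B\cap\Omega_i|\le|B'\cap\Omega_i|$. Then $B'\cap\Omega_i$ is not contained in the smaller set $(B\cap\Omega_i)-b$, so there is $b'\in(B'\setminus B)\cap\Omega_i$, and $u(B-b+b')=u(B)$. This proves the exchange axiom. The transposition of $e$ and $e'$ preserves $u(\cdot)$, hence permutes the bases and preserves $r$; it maps $X+e$ to $X+e'$.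
\end{proof}

This lemma is the only place where the exchange property enters, apart from \eqref{eq:fibertype}. Now let
\[
F_j=\{(j,\nu):1\le\nu\le w_j\},\qquad F=F_1\cup\dots\cup F_n,\qquad c_j=(j,w_j+1)\in\Omega_j\setminus F .
\]
The set $F$ has $kd$ elements and represents $w$; the \emph{spare element} $c_j$ represents one additional factor $x_j$. For $A\subset[n]$ put $F_A=\bigcup_{j\in A}F_j$ and $\Omega_A=\bigcup_{j\in A}\Omega_j$. Since $w_j=\sum_l\deg_{x_j}u_l$, each $F_j$ can be cut into $k$ parts of sizes $\deg_{x_j}u_l$. This gives an ordered partition $(A_1,\dots,A_k)$ of $F$ into bases of $M$ with $u(A_l)=u_l$; we say that it \emph{represents} $U$. In the same way there are partitions $(A_1',\dots,A_k')$ representing $V$.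

\subsection{States and moves}
A monomial $x_iy_U$ now corresponds to $k$ disjoint bases that cover all of $F+c_i$ except one element. We set this up for $k$ possibly different matroids, because the induction in Section~\ref{sec:critical} does not preserve equality of the matroids.

A \emph{system} $(E;M_1,\dots,M_k)$ consists of a finite set $E$ and matroids $M_1,\dots,M_k$ on $E$, with rank functions $r_l$ and closures $\operatorname{cl}_l$. A \emph{state} is a tuple $(a;B_1,\dots,B_k)$, abbreviated $(a;B)$, in which $a\in E$, each $B_l$ is a basis of $M_l$, the $B_l$ are pairwise disjoint, and $\bigcup_lB_l=E-a$. The element $a$ is the \emph{leftover}. If $b\in B_l$ and $B_l-b+a$ is a basis of $M_l$, the \emph{move at $l$ expelling $b$} replaces $B_l$ by $B_l-b+a$ and $a$ by $b$. The result is again a state, and the move at $l$ expelling $a$ reverses it. Two states are \emph{connected} if a sequence of moves leads from one to the other.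

All reductions below pass to a smaller system by freezing part of each basis. They are instances of one observation.

\begin{lemma}[Lifting]\label{lem:lift}
Let $(E;M_1,\dots,M_k)$ and $(D;N_1,\dots,N_k)$ be systems with $D\subset E$. Let $Z_1,\dots,Z_k$ be pairwise disjoint sets with union $E\setminus D$ such that $Q\cup Z_l$ is a basis of $M_l$ for every basis $Q$ of $N_l$. If $(a;Q)$ and $(a';Q')$ are connected states of the second system, then $(a;Q_1\cup Z_1,\dots,Q_k\cup Z_k)$ and $(a';Q'_1\cup Z_1,\dots,Q'_k\cup Z_k)$ are connected states of the first.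
\end{lemma}

\begin{proof}
Adding the $Z_l$ turns states into states, and since $(Q_l-b+a)\cup Z_l=(Q_l\cup Z_l)-b+a$, it turns moves into moves.
\end{proof}

For $c\in\Omega\setminus F$ let $\mathcal S(c)$ be the system on $F+c$ with $k$ copies of $M|(F+c)$. As $F$ contains a basis of $M$, the bases of $M|(F+c)$ are the bases of $M$ contained in $F+c$. Every ordered partition $(A_l)$ of $F$ into bases of $M$ gives the state $(c;A)$. To a state $\sigma=(a;B)$ of $\mathcal S(c)$ with $a\in\Omega_p$ we assign the monomial
\[
\operatorname{mon}(\sigma)=x_p\,y_{u(B_1)}\cdots y_{u(B_k)} .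
\]

\begin{lemma}\label{lem:dictionary}
Let $c\in\Omega\setminus F$ and let $\sigma$ be a state of $\mathcal S(c)$.
\begin{enumerate}
\item[(a)] If $\tau$ is connected to $\sigma$, then $\operatorname{mon}(\sigma)-\operatorname{mon}(\tau)\in L$.
\item[(b)] If $m$ is a monomial of bidegree $(1,k)$ with $\operatorname{mon}(\sigma)-m\in L$, then there is a state $\tau$ connected to $\sigma$ with $\operatorname{mon}(\tau)=m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\sigma=(a;B)$ with $a\in\Omega_p$.

(a) Consider a move at $l$ expelling $b\in\Omega_q$, and put $u=u(B_l)$, $u'=u(B_l-b+a)$. Then $u,u'\in G(I)$ and $x_pu=x_qu'$, so $x_py_u-x_qy_{u'}\in L$, and the difference of the two monomials is a multiple of this element.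

(b) By Lemma~\ref{lem:algebra}(d) and induction on the length of a path in $\Gamma_k$, we may assume that $m$ is adjacent to $\operatorname{mon}(\sigma)$. Then $m$ arises by replacing $x_py_u$ with $x_qy_{u'}$, where $u=u(B_l)$ for some $l$, $x_pu=x_qu'$ and $p\ne q$. So $x_q$ divides $u$, and there is $b\in B_l\cap\Omega_q$. We have $u(B_l-b+a)=x_pu/x_q=u'\in G(I)$, so the move at $l$ expelling $b$ is allowed and leads to a state with monomial $m$.
\end{proof}

\begin{example}\label{ex:squarelift}
For $I=(x_1,x_2)^2$ every two-element subset of $\Omega$ is a basis of $M$. Let $w=x_1^2x_2^2$, and write $\alpha_\nu=(1,\nu)$, $\beta_\nu=(2,\nu)$, so that $F=\{\alpha_1,\alpha_2,\beta_1,\beta_2\}$ and $c_1=\alpha_3$. The path of Example~\ref{ex:square} lifts to the first two of the moves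
\begin{align*}
(\alpha_3;\{\alpha_1,\alpha_2\},\{\beta_1,\beta_2\})&\to(\beta_2;\{\alpha_1,\alpha_2\},\{\beta_1,\alpha_3\})\\
&\to(\alpha_2;\{\alpha_1,\beta_2\},\{\beta_1,\alpha_3\})\to(\alpha_3;\{\alpha_1,\beta_2\},\{\beta_1,\alpha_2\}).
\end{align*}
The third move stays inside a fiber and does not change the monomial; it returns the spare element to the role of leftover.
\end{example}

\section{Critical systems are connected}\label{sec:critical}

Let $(E;M_1,\dots,M_k)$ be a system. For $X\subset E$ put
\[
f(X)=\sum_{l=1}^kr_l(X)-|X| .
\]
This number compares how many elements of $X$ the $k$ bases can absorb together with how many there are. We call $X$ \emph{tight} if $f(X)=0$. The next lemma describes the obstruction met in Example~\ref{ex:blocks}.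

\begin{lemma}\label{lem:count}
Let $(a;B)$ be a state and $X\subset E$.
\begin{enumerate}
\item[(a)] If $a\notin X$, then $f(X)\ge0$; if moreover $f(X)=0$, then $B_l\cap X$ is a basis of $M_l|X$ for every $l$.
\item[(b)] If $a\in X$, then $f(X)\ge-1$; if moreover $f(X)=-1$, then every state $(a';B')$ connected to $(a;B)$ has $a'\in X$ and $B'_l\setminus X=B_l\setminus X$ for all $l$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $|X-a|=\sum_l|B_l\cap X|\le\sum_lr_l(X)$, with equality only if each independent set $B_l\cap X$ has $r_l(X)$ elements, that is, is a basis of $M_l|X$. This gives (a) and the inequality in (b). If $a\in X$ and $f(X)=-1$, then equality holds, so $B_l\cap X$ spans $a$ in $M_l$. By (M3), a move at $l$ expels an element of $B_l\cap X$. After the move the leftover is again in $X$ and $B_l\setminus X$ is unchanged, so the argument repeats.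
\end{proof}

A system that has a state satisfies $f(E)=-1$, and a proper subset $X$ with $f(X)=-1$ traps the leftover and freezes everything outside $X$. We exclude exactly this: a system is \emph{critical} if
\[
f(E)=-1\qquad\text{and}\qquad f(X)\ge0\ \text{ for all }X\subsetneq E .
\]
Since $f(\emptyset)=0$, the ground set of a critical system is nonempty.

\begin{theorem}\label{thm:connected}
In a critical system any two states are connected.
\end{theorem}

For $k=1$, criticality says that $r_1(E)=|E|-1$ and that all proper subsets are independent; the states are $(a;E-a)$ with $a\in E$, and any two of them differ by one move. The system $\mathcal S(c_1)$ of Example~\ref{ex:squarelift} is critical, since $f(X)=2\min(|X|,2)-|X|$ takes the values $0,1,2,1,0,-1$ for $|X|=0,\dots,5$. The hypothesis cannot be dropped: if $E=\{a,1,2\}$ and $M_1=M_2$ has the bases $\{1\}$ and $\{2\}$, then $f(\{a\})=-1$, and the two states $(a;\{1\},\{2\})$ and $(a;\{2\},\{1\})$ admit no move.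

The first step is to show that the leftover can be moved anywhere. (Conversely, if every element of $E$ is the leftover of some state, then the system is critical by Lemma~\ref{lem:count}(a).)

\begin{lemma}\label{lem:leftover}
In a critical system, let $\sigma$ be a state and $c\in E$. Then $\sigma$ is connected to a state with leftover $c$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ be the set of states connected to $\sigma$ and let $\Lambda\subset E$ be the set of their leftovers. We show that $f(\Lambda)=-1$; criticality then gives $\Lambda=E$.

Let $(a;B)\in\mathcal C$ and fix $l$. Every element of the set $C(a,B_l)$ of (M3), formed in $M_l$, can be expelled by a move, so $C(a,B_l)\subset B_l\cap\Lambda$. Hence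
\begin{equation}\label{eq:span}
a\in\operatorname{cl}_l(B_l\cap\Lambda)\qquad\text{for all }(a;B)\in\mathcal C\text{ and all }l .
\end{equation}
This concerns one leftover and its own state, whereas we need one state whose sets $B_l\cap\Lambda$ span all leftovers. The link is that $\operatorname{cl}_l(B_l\cap\Lambda)$ does not depend on the state. Indeed, let a move at $l$ lead from $(a;B)$ to $(b;B')$. As $a,b\in\Lambda$, we have $B'_l\cap\Lambda=(B_l\cap\Lambda)-b+a$. By \eqref{eq:span} this is an independent subset of $\operatorname{cl}_l(B_l\cap\Lambda)$ with $|B_l\cap\Lambda|$ elements, so by (M2) it has the same closure. The other bases do not change. Thus $H_l=\operatorname{cl}_l(B_l\cap\Lambda)$ is the same set for all states in $\mathcal C$, and \eqref{eq:span} gives $\Lambda\subset H_l$.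

Now fix $(a;B)\in\mathcal C$. The independent set $B_l\cap\Lambda$ spans $\Lambda$, so $r_l(\Lambda)=|B_l\cap\Lambda|$. Summing over $l$ gives $\sum_lr_l(\Lambda)=|\Lambda-a|=|\Lambda|-1$.
\end{proof}

The proof of Theorem~\ref{thm:connected} is by induction on $|E|$. The natural reduction fixes an element $e$ in the basis $B_m$, that is, contracts $e$ in $M_m$ and deletes it from the other matroids. This can lower $f$ by $1$, so it can destroy criticality at a tight set. When a small tight set $X$ exists we reduce along $X$ instead: once to $E\setminus X$, to rearrange the bases outside $X$, and once to $X$ together with one further element, to rearrange them inside $X$.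

\begin{example}\label{ex:case2}
Let $E=\{1,2,3,4\}$, let the bases of $M_1$ be all pairs except $\{1,2\}$, and let the bases of $M_2$ be all singletons. Then $f$ is $1$ on singletons, $0$ on $X=\{1,2\}$, $1$ on the other pairs, $0$ on triples, and $-1$ on $E$, so the system is critical. Contracting $3$ in $M_2$ and deleting it from $M_1$ gives a system in which $X$ has the value $1+0-2=-1$; it is not critical. In a state with leftover outside $X$, each basis contains one element of $X$. To interchange these two elements the leftover has to pass through $X$: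
\[
(3;\{1,4\},\{2\})\to(2;\{1,4\},\{3\})\to(1;\{2,4\},\{3\})\to(3;\{2,4\},\{1\}).
\]
All moves take place in $X+3$, with the element $4$ frozen in the first basis. This is the pattern of Step~2 below.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:connected}]
We use induction on $|E|$. If $E=\{a\}$, then $f(E)=-1$ forces all ranks to be $0$, and $(a;\emptyset,\dots,\emptyset)$ is the only state. Let $|E|\ge2$. Criticality has two consequences for every $e\in E$.
\begin{enumerate}
\item[(i)] $e$ is a nonloop of some $M_m$, since $f(\{e\})\ge0$.
\item[(ii)] $e$ is a coloop of no $M_l$: if $\gamma$ is the number of $l$ for which $e$ is a coloop of $M_l$, then $0\le f(E-e)=f(E)-\gamma+1=-\gamma$.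
\end{enumerate}
By (ii) the sets $E-e$ are always tight, so the case distinction concerns tight sets with at most $|E|-2$ elements.

\medskip
\noindent\emph{Case 1: no nonempty set with at most $|E|-2$ elements is tight.} Choose $e\in E$ and, by (i), an index $m$ such that $e$ is a nonloop of $M_m$. On $E'=E-e$ consider the system with $M'_m=M_m/e$ and $M'_l=M_l|E'$ for $l\ne m$. The rank function of $M'_m$ is $X\mapsto r_m(X+e)-1$, so the function of this system is
\[
f'(X)=f(X)+\bigl(r_m(X+e)-r_m(X)\bigr)-1\qquad(X\subset E').
\]
We have $f'(\emptyset)=0+1-1=0$. If $\emptyset\ne X\subsetneq E'$, then $|X|\le|E|-2$, so $f(X)\ge1$ and $f'(X)\ge0$. By (ii), $f(E')=0$ and $r_m(E)=r_m(E')$, so $f'(E')=-1$. The new system is critical.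

If $(a;B)$ is a state with $e\in B_m$, then removing $e$ from $B_m$ gives a state of the new system by (M4). By induction, any two states obtained in this way are connected. Lemma~\ref{lem:lift} applies with $Z_m=\{e\}$ and $Z_l=\emptyset$ for $l\ne m$: a basis of $M_m/e$ together with $e$ is a basis of $M_m$ by (M4), and a basis of $M_l|E'$ is a basis of $M_l$ by (ii). Hence all states with $e\in B_m$ are connected to each other. An arbitrary state is connected to a state $(e;B)$ by Lemma~\ref{lem:leftover}, and since $e$ is a nonloop of $M_m$, (M3) provides a move at $m$, which puts $e$ into the $m$-th basis. So all states are connected.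

\medskip
\noindent\emph{Case 2: some nonempty set with at most $|E|-2$ elements is tight.} Let $X$ be an inclusion-minimal nonempty tight subset of it. Then $|X|\le|E|-2$ and
\begin{equation}\label{eq:minimal}
f(W)\ge1\qquad\text{for }\emptyset\ne W\subsetneq X .
\end{equation}
Call a state $(a;B)$ \emph{outer} if $a\notin X$. By Lemma~\ref{lem:leftover} every state is connected to an outer state, so it suffices to connect any two outer states. For an outer state, each $B_l\cap X$ is a basis of $M_l|X$ by Lemma~\ref{lem:count}(a), and these sets partition $X$. We call $(B_l\cap X)_l$ the \emph{trace} of the state.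

\smallskip
\noindent\emph{Step 1: two outer states with the same trace $(\pi_l)$ are connected.} The system $(E\setminus X;M_1/X,\dots,M_k/X)$ has the function $Y\mapsto f(X\cup Y)-f(X)=f(X\cup Y)$, so it is critical, and its ground set is smaller than $E$. An outer state $(a;B)$ gives the state $(a;B_1\setminus X,\dots,B_k\setminus X)$ of it by (M4). By induction the two states obtained from the given ones are connected. A basis of $M_l/X$ together with $\pi_l$ is a basis of $M_l$ by (M4), so Lemma~\ref{lem:lift} with $Z_l=\pi_l$ finishes the step.

\smallskip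
\noindent\emph{Step 2: outer states $\sigma,\tau$ with traces $(\pi_l)$, $(\varrho_l)$ are connected.} We want to freeze the parts of the bases outside $X$ and work on $X+a$, where $a$ is the leftover. This fails if $a$ is spanned by each frozen part, for then $a$ cannot expel an element of $X$. So we first go to a state from which the leftover can enter $X$. By Lemma~\ref{lem:leftover} there is a sequence of moves from $\sigma$ to a state with leftover in $X$. Let $\sigma'=(a;B)$ be the state in this sequence just before the leftover first lies in $X$. Then $a\notin X$, and there is a move at some $m$ that expels an element $b\in X$ from $B_m$. A move between two outer states exchanges two elements outside $X$, so $\sigma'$ has the same trace $(\pi_l)$ as $\sigma$.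

Put $Z_l=B_l\setminus X$ and $N_l=(M_l/Z_l)|(X+a)$. As $Z_l$ is independent, $N_l$ has the rank function $r_{N_l}(W)=r_l(W\cup Z_l)-|Z_l|$. We claim that
\begin{equation}\label{eq:samerank}
r_{N_l}(W)=r_l(W)\quad\text{for }W\subset X,\qquad\text{and}\qquad r_{N_l}(X+a)=r_l(X).
\end{equation}
The sets $X\cup Z_l$ and $(X+a)\cup Z_l$ contain the basis $B_l$, so they have rank $|B_l|=|\pi_l|+|Z_l|=r_l(X)+|Z_l|$. This gives the second equation. Submodularity for $W\cup Z_l$ and $X$ gives
\[
r_l(W\cup Z_l)+r_l(X)\ge r_l(X\cup Z_l)+r_l(W)=r_l(X)+|Z_l|+r_l(W),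
\]
so $r_{N_l}(W)\ge r_l(W)$, and the reverse inequality holds because adding $Z_l$ raises the rank by at most $|Z_l|$.

Let $g$ be the function of the system $(X+a;N_1,\dots,N_k)$. By \eqref{eq:samerank}, $g(W)=f(W)\ge0$ for $W\subset X$, and $g(X+a)=f(X)-1=-1$. For $\emptyset\ne W\subsetneq X$ we have $g(W+a)\ge g(W)-1\ge0$ by \eqref{eq:minimal}. Finally, the basis $B_m-b+a$ of $M_m$ contains $Z_m+a$, because $b\in X$; so $a$ is a nonloop of $N_m$ and $g(\{a\})\ge0$. This is where the choice of $\sigma'$ is used. The system is critical, and $|X+a|<|E|$ because $|X|\le|E|-2$.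

By \eqref{eq:samerank}, every basis of $M_l|X$ is a basis of $N_l$. So $(a;\pi_1,\dots,\pi_k)$ and $(a;\varrho_1,\dots,\varrho_k)$ are states of this system, and they are connected by induction. A basis $Q$ of $N_l$ satisfies $|Q|=r_l(X)$ and $r_l(Q\cup Z_l)=|Q|+|Z_l|=|B_l|$, so $Q\cup Z_l$ is a basis of $M_l$. By Lemma~\ref{lem:lift}, $\sigma'$ is connected to $(a;\varrho_1\cup Z_1,\dots,\varrho_k\cup Z_k)$. This is an outer state with trace $(\varrho_l)$, and by Step~1 it is connected to $\tau$.
\end{proof}

\section{Tight sets and layers}\label{sec:layers}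

We return to the setting of Section~\ref{sub:setup} and put $f(X)=k\,r(X)-|X|$ for $X\subset\Omega$. On subsets of $F+c$ this is the function of the system $\mathcal S(c)$. These systems are in general not critical; in Example~\ref{ex:blocks} the set $X=F_1\cup F_2+c_1$ has $f(X)=2\cdot2-5=-1$. We shall find critical systems between consecutive tight subsets of $F$.

\begin{lemma}\label{lem:tight}
\begin{enumerate}
\item[(a)] $f(X)\ge0$ for all $X\subset F$, and $\emptyset$ and $F$ are tight.
\item[(b)] If $X\subset F$ is tight and $(A_l)$ is a partition of $F$ into $k$ bases of $M$, then $A_l\cap X$ is a basis of $M|X$ and $A_l\setminus X$ is a basis of $M/X$ for every $l$.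
\item[(c)] If $X\subset F$ is tight and $A=\{j:X\cap F_j\ne\emptyset\}$, then $X=F_A$ and $X$ spans $\Omega_A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a), (b) Apply Lemma~\ref{lem:count}(a) to the state $(c_1;A_1,\dots,A_k)$ of $\mathcal S(c_1)$, and use (M4). Moreover $f(F)=kd-kd=0$.

(c) Let $j\in A$, $e\in X\cap F_j$ and $e'\in\Omega_j\setminus X$. By (a), $k\,r(X-e)\ge|X|-1=k\,r(X)-1$. Since $k\ge2$ and ranks are integers, $r(X-e)=r(X)$, that is, $X-e$ spans $e$. By Lemma~\ref{lem:matroid}, $X-e$ spans $e'$, and so does $X$. Then $f(X+e')=f(X)-1=-1$, and (a) shows $e'\notin F$. Thus $F_j\subset X$ and $\Omega_j\subset\operatorname{cl}(X)$ for all $j\in A$.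
\end{proof}

The next lemma is the bridge to Theorem~\ref{thm:connected}. It serves both for Theorem~\ref{thm:main} and for Theorem~\ref{thm:criterion}.

\begin{lemma}\label{lem:bridge}
Let $Y\subset Y'\subset F$ be tight sets and let $c\in\Omega\setminus F$. Suppose that $Y'$ spans $c$ and that no tight set $W$ with $Y\subset W\subsetneq Y'$ spans $c$. Let $(A_l)$ and $(A'_l)$ be ordered partitions of $F$ into $k$ bases of $M$ that agree outside $X=Y'\setminus Y$, that is, $A_l\setminus X=A_l'\setminus X$ for all $l$. Then the states $(c;A)$ and $(c;A')$ of $\mathcal S(c)$ are connected.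
\end{lemma}

\begin{proof}
Let $N$ be the matroid $(M|(Y'+c))/Y$ on $X+c$ and consider the system on $X+c$ with $k$ copies of $N$. Its function is $g(W)=f(Y\cup W)-f(Y)=f(Y\cup W)$. Since $Y'$ is tight and spans $c$, we have $g(X+c)=-1$. For $W\subset X$ we have $g(W)\ge0$ by Lemma~\ref{lem:tight}(a). Let $W\subsetneq X$. If $Y\cup W$ does not span $c$, then $g(W+c)=f(Y\cup W)+k-1\ge0$. If $Y\cup W$ spans $c$, then it is not tight by hypothesis, and $g(W+c)=f(Y\cup W)-1\ge0$. So the system is critical.

By Lemma~\ref{lem:tight}(b), $A_l\cap Y$ is a basis of $M|Y$, and $A_l\cap Y'$ is a basis of $M|Y'$, hence of $M|(Y'+c)$. By (M4), $A_l\cap X$ is a basis of $N$ and $A_l\setminus Y'$ is a basis of $M/(Y'+c)$. The same holds for $A'_l$. So $(c;A_1\cap X,\dots,A_k\cap X)$ and $(c;A'_1\cap X,\dots,A'_k\cap X)$ are states of the critical system, and they are connected by Theorem~\ref{thm:connected}. Put $Z_l=A_l\setminus X=(A_l\cap Y)\cup(A_l\setminus Y')$. If $Q$ is a basis of $N$, then by (M4) the set $Q\cup(A_l\cap Y)$ is a basis of $M|(Y'+c)$, and by (M4) again $Q\cup Z_l$ is a basis of $M$. Lemma~\ref{lem:lift}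 and $Z_l=A'_l\setminus X$ give the claim.
\end{proof}

Fix a maximal chain $\emptyset=Y_0\subsetneq Y_1\subsetneq\dots\subsetneq Y_s=F$ of tight subsets of $F$, so that no tight set lies strictly between $Y_{h-1}$ and $Y_h$. The sets $X_h=Y_h\setminus Y_{h-1}$ are the \emph{layers}. They partition $F$, and by Lemma~\ref{lem:tight}(c) each of them is a union of sets $F_j$. Put
\[
\Delta_h=\{j\in[n]:\emptyset\ne F_j\subset X_h\};
\]
the sets $\Delta_1,\dots,\Delta_s$ are nonempty and pairwise disjoint. In Example~\ref{ex:blocks} they are $\{1,2\}$ and $\{3,4\}$. We pass from $U$ to $V$ one layer at a time.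

\begin{proposition}\label{prop:layers}
There are $k$-tuples $U=U^0,U^1,\dots,U^s=V$ in $G(I)$ such that for every $h$:
\begin{enumerate}
\item[(a)] $x_j\,(y_{U^{h-1}}-y_{U^h})\in L$ for every $j\in\Delta_h$;
\item[(b)] if $|\Delta_h|=1$, then $U^{h-1}=U^h$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $(A_l)$ and $(A'_l)$ represent $U$ and $V$, and put
\[
A^h_l=(A'_l\cap Y_h)\cup(A_l\setminus Y_h),\qquad U^h=\bigl(u(A^h_1),\dots,u(A^h_k)\bigr).
\]
By Lemma~\ref{lem:tight}(b) and (M4), each $A^h_l$ is a basis of $M$, and for fixed $h$ these sets partition $F$. We have $A^0=A$ and $A^s=A'$, and $A^{h-1}$ and $A^h$ agree outside $X_h$.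

(a) Let $j\in\Delta_h$. We check the hypotheses of Lemma~\ref{lem:bridge} for $Y_{h-1}\subset Y_h$ and $c_j$. By Lemma~\ref{lem:tight}(c), $Y_h$ spans $\Omega_j\ni c_j$. By maximality of the chain, the only tight set $W$ with $Y_{h-1}\subset W\subsetneq Y_h$ is $Y_{h-1}$. If $Y_{h-1}$ spanned $c_j$, then by Lemma~\ref{lem:matroid} it would span an element $e\in F_j$, which lies outside $Y_{h-1}$, and $f(Y_{h-1}+e)=-1$ would contradict Lemma~\ref{lem:tight}(a). So $(c_j;A^{h-1})$ and $(c_j;A^h)$ are connected. Their monomials are $x_jy_{U^{h-1}}$ and $x_jy_{U^h}$, and Lemma~\ref{lem:dictionary}(a) gives the claim.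

(b) If $\Delta_h=\{j\}$, then $X_h=F_j$. The sets $A^{h-1}_l$ and $A^h_l$ both have $d$ elements and agree outside $F_j$, so they have the same number of elements in every fiber, and $u(A^{h-1}_l)=u(A^h_l)$.
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}}\label{sec:proofs}

\subsection{The decomposition of a binomial}
Let $y_U-y_V\in J$ be nonzero. Then $U$ and $V$ have the same length $k$ and the same product, and $k\ge2$, since for $k\le1$ the tuples would coincide. With the tuples of Proposition~\ref{prop:layers}, let $H$ be the set of $h$ with $|\Delta_h|\ge2$. By part (b) of the proposition,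
\begin{equation}\label{eq:telescope}
y_U-y_V=\sum_{h\in H}\bigl(y_{U^{h-1}}-y_{U^h}\bigr),
\end{equation}
and by part (a) the $h$-th summand is an element of $R$ that lies in $L:x_j$ for every $j\in\Delta_h$. The $\Delta_h$ are disjoint subsets of $[n]$, so $|H|\le\lfloor n/2\rfloor$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal G=\{g\in R:x_ig\in L\text{ for some }i\}$. By Lemma~\ref{lem:algebra}(a), $\mathcal G\subset P\cap R=J$. By Lemma~\ref{lem:algebra}(b) and \eqref{eq:telescope}, every element of $J$ is a $K$-linear combination of elements of $\mathcal G$. So $\mathcal G$ generates $J$. By \eqref{eq:fibertype}, $P=L+JT\subset\sum_i(L:x_i)$, and the reverse inclusion is Lemma~\ref{lem:algebra}(a). Dividing by $L$ gives the formula for $\operatorname{Ker}(\psi)$.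
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}, except for sharpness]
Fix $i_0\in[n]$. For a nonzero binomial $y_U-y_V\in J$ choose $j_h\in\Delta_h$ with $j_h\ne i_0$ for each $h\in H$; this is possible because $|\Delta_h|\ge2$. Put $\mu=\prod_{h\in H}x_{j_h}$.

(1) By \eqref{eq:telescope}, $y_U-y_V\in\sum_{i\ne i_0}(L:x_i)$. With Lemma~\ref{lem:algebra}(b) and \eqref{eq:fibertype} we get $P\subset\sum_{i\ne i_0}(L:x_i)$, and Lemma~\ref{lem:algebra}(a) gives equality.

(3) The $j_h$ are distinct, so $\mu$ is squarefree of degree $|H|\le\lfloor n/2\rfloor$. It multiplies every summand of \eqref{eq:telescope} into $L$, so $\mu(y_U-y_V)\in L$.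

(2) Put $\nu=x_1\cdots x_n/x_{i_0}$. Since $\mu$ divides $\nu$, we have $\nu(y_U-y_V)\in L$. Hence $\nu J\subset L$ by Lemma~\ref{lem:algebra}(b), and $\nu P\subset L$ by \eqref{eq:fibertype}. Together with Lemma~\ref{lem:algebra}(a) this gives $P\subset L:\nu\subset L:(x_1\cdots x_n)\subset P$.
\end{proof}

The fiber type property \eqref{eq:fibertype} was used only to pass from $J$ to $P$. The statement about $J$ in Theorem~\ref{thm:main}, part (3) of Theorem~\ref{thm:strong}, and Theorem~\ref{thm:criterion} do not depend on it.

\subsection{Sharpness}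
We generalize Example~\ref{ex:blocks}. Let $n\ge2$ and $s=\lfloor n/2\rfloor$. For $1\le h\le s$ the \emph{$h$-th block} is $\{x_{2h-1},x_{2h}\}$. Put $\epsilon=1$ if $n$ is even and $\epsilon=x_n$ if $n$ is odd, and let
\[
I=\epsilon\prod_{h=1}^s(x_{2h-1},x_{2h})^2 .
\]
The elements of $G(I)$ are the products of $\epsilon$ with the monomials that have degree $2$ in each block. If $u,v\in G(I)$ and $\deg_{x_i}u>\deg_{x_i}v$, then $x_i$ lies in a block, the other variable $x_j$ of that block has $\deg_{x_j}u<\deg_{x_j}v$, and $x_ju/x_i\in G(I)$. So $I$ is polymatroidal. Put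
\[
U=\Bigl(\epsilon\prod_hx_{2h-1}^2,\ \epsilon\prod_hx_{2h}^2\Bigr),\qquad V=\Bigl(\epsilon\prod_hx_{2h-1}x_{2h},\ \epsilon\prod_hx_{2h-1}x_{2h}\Bigr),
\]
so that $y_U-y_V\in J$.

The graph $\Gamma_k$ only describes multiplication by one variable. To treat arbitrary monomials and the ideals $L:x_i$, we use a homomorphism that sees one block only and kills every relation that changes this block. For $1\le h\le s$ let $\theta_h\colon T\to K[z_0,z_1,z_2]$ be the $K$-algebra map that sends $x_{2h-1}$ and $x_{2h}$ to $0$, all other $x_i$ to $1$, and $y_u$ to $z_\alpha$ with $\alpha=\deg_{x_{2h-1}}u$.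

We claim that $\theta_h(L)=0$. Take a generator $my_u-m'y_{u'}$ as in Lemma~\ref{lem:algebra}(c). Both $u$ and $u'$ have degree $2$ in the $h$-th block, so $m$ and $m'$ have the same degree in that block. If this degree is positive, both terms map to $0$. If it is $0$, then $\theta_h(m)=\theta_h(m')=1$ and $u,u'$ have the same exponent at $x_{2h-1}$, so both terms have the same image.

Consequently, if $\mu\in S$ is a monomial divisible by no variable of the $h$-th block and $\mu g\in L$, then $\theta_h(g)=\theta_h(\mu g)=0$. On the other hand, $\theta_h(y_U-y_V)=z_2z_0-z_1^2\ne0$. Hence every monomial $\mu\in S$ with $\mu(y_U-y_V)\in L$ is divisible by a variable of each block, so $\deg\mu\ge\lfloor n/2\rfloor$; this is the sharpness in (3). For $i_0=1$ and $i_1=2$, the ideal $L+\sum_{i\ne1,2}(L:x_i)$ lies in $\operatorname{Ker}(\theta_1)$ and therefore does not contain $y_U-y_V\in P$; this is the second statement in (1). The proof of Theorem~\ref{thm:strong} is complete.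

\section{Which binomials a variable kills}\label{sec:criterion}

We prove Theorem~\ref{thm:criterion} in the setting of Section~\ref{sub:setup}. Fix $i$, and let $\mathcal A$ be the family of sets $A\subset[n]$ with $w(A)=k\rho(A)$ and $\rho(A\cup\{i\})=\rho(A)$. The first condition says that in every factorization of $w$ into $k$ generators each factor has the largest possible degree $\rho(A)$ in the variables indexed by $A$; the second says that allowing $x_i$ as well does not raise this maximum. So a free variable with index in $A\cup\{i\}$ can only expel a variable with index in $A\cup\{i\}$. The theorem states that inside the smallest such trap there is no further obstruction. In Example~\ref{ex:blocks}, with $i=1$, the set $\{1,2\}$ has $w(\{1,2\})=4=2\rho(\{1,2\})$; the sets $\{1\}$ and $\{2\}$ have $w=2$ and $\rho=2$, and $\rho(\{1\})\ne\rho(\emptyset)$. So $Z=\{1,2\}$.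

By the definition of rank, $\rho(A)=r(\Omega_A)$. Since $\Omega_{A\cup B}=\Omega_A\cup\Omega_B$ and $\Omega_{A\cap B}=\Omega_A\cap\Omega_B$, the function $\rho$ is monotone and submodular by (M1). Lemma~\ref{lem:tight}(a) gives
\begin{equation}\label{eq:wrho}
w(A)=|F_A|\le k\,r(F_A)\le k\rho(A)\qquad(A\subset[n]).
\end{equation}

\medskip
\noindent\emph{Existence of $Z$.} We have $[n]\in\mathcal A$, since $w([n])=kd$ and $\rho([n])=d$. It suffices to show that $\mathcal A$ is closed under intersection. Let $A,B\in\mathcal A$. By submodularity and \eqref{eq:wrho},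
\begin{align*}
k\rho(A)+k\rho(B)&\ge k\rho(A\cup B)+k\rho(A\cap B)\\
&\ge w(A\cup B)+w(A\cap B)=w(A)+w(B).
\end{align*}
The two ends are equal, so equality holds throughout. In view of \eqref{eq:wrho} this gives $w(A\cap B)=k\rho(A\cap B)$, and also $\rho(A)+\rho(B)=\rho(A\cup B)+\rho(A\cap B)$. Submodularity for $A\cup\{i\}$ and $B\cup\{i\}$, whose $\rho$-values are $\rho(A)$ and $\rho(B)$, gives
\begin{align*}
\rho(A)+\rho(B)&\ge\rho(A\cup B\cup\{i\})+\rho((A\cap B)\cup\{i\})\\
&\ge\rho(A\cup B)+\rho((A\cap B)\cup\{i\}).
\end{align*}
Hence $\rho((A\cap B)\cup\{i\})\le\rho(A\cap B)$, and equality holds by monotonicity. So $A\cap B\in\mathcal A$, and the intersection $Z$ of all members of $\mathcal A$ is its smallest member.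

\medskip
\noindent\emph{Properties of $Z$.}
\begin{enumerate}
\item[(Z1)] \emph{$F_Z$ is tight and spans $c_i$.} Equality holds in \eqref{eq:wrho} for $A=Z$, so $f(F_Z)=0$ and $r(F_Z)=\rho(Z)$. Moreover $r(F_Z+c_i)\le\rho(Z\cup\{i\})=\rho(Z)=r(F_Z)$.
\item[(Z2)] \emph{No tight set $W\subsetneq F_Z$ spans $c_i$.} Let $W\subset F_Z$ be tight and span $c_i$. By Lemma~\ref{lem:tight}(c), $W=F_A$ with $A=\{j:W\cap F_j\ne\emptyset\}\subset Z$, and $W$ spans $\Omega_A$. By (M2), $\rho(A)=r(W)$, so $w(A)=|W|=k\rho(A)$. If $i\in A$, then $\rho(A\cup\{i\})=\rho(A)$. If $i\notin A$, then $W\cap\Omega_i=\emptyset$, so by Lemma~\ref{lem:matroid} the set $W$ spans all of $\Omega_i$ along with $c_i$, and again $\rho(A\cup\{i\})=r(W)=\rho(A)$. Thus $A\in\mathcal A$, so $Z\subset A$, hence $A=Z$ and $W=F_Z$.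
\item[(Z3)] \emph{If $i\notin Z$, then $w_i=0$.} By \eqref{eq:wrho}, $w(Z)+w_i=w(Z\cup\{i\})\le k\rho(Z\cup\{i\})=k\rho(Z)=w(Z)$.
\end{enumerate}

\medskip
\noindent\emph{Necessity.} Let $x_i(y_U-y_V)\in L$, and let $(A_l)$ represent $U$. The state $(c_i;A)$ of $\mathcal S(c_i)$ has the monomial $x_iy_U$. By Lemma~\ref{lem:dictionary}(b) it is connected to a state $(a;B)$ with monomial $x_iy_V$, so $(u(B_l))_l$ is a reordering of $V$. Put $D=F_Z+c_i$. By (Z1), $f(D)=-1$, so Lemma~\ref{lem:count}(b) gives $B_l\setminus D=A_l\setminus D$ for all $l$. Let $q\notin Z$. If $q\ne i$, then $D\cap\Omega_q=\emptyset$, so $B_l\cap\Omega_q=A_l\cap\Omega_q$ and $\deg_{x_q}u(B_l)=\deg_{x_q}u_l$. If $q=i$, then $w_i=0$ by (Z3), so $x_i$ divides no entry of $U$ or $V$, and both exponents are $0$.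

\medskip
\noindent\emph{Sufficiency.} Reordering $V$ does not change $y_V$, so assume that $\deg_{x_q}u_l=\deg_{x_q}v_l$ for all $l$ and all $q\notin Z$. Choose partitions $(A_l)$ and $(A'_l)$ representing $U$ and $V$ that cut each $F_q$ with $q\notin Z$ into the same $k$ parts. They agree outside $F_Z$. By (Z1) and (Z2), Lemma~\ref{lem:bridge} applies with $Y=\emptyset$, $Y'=F_Z$ and $c=c_i$, so $(c_i;A)$ and $(c_i;A')$ are connected. Lemma~\ref{lem:dictionary}(a) gives $x_iy_U-x_iy_V\in L$. This completes the proof of Theorem~\ref{thm:criterion}.

\begin{thebibliography}{1}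

\bibitem{fibertype}
\emph{Ideals of fiber type and polymatroids},
\texttt{https://typeset.io/pdf/\allowbreak ideals-of-fiber-type-and-\allowbreak polymatroids-harcos3rur.pdf}.

\end{thebibliography}
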